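\title{A threshold with a logarithmic factor in the Achlioptas process with growing parameter}

\begin{abstract}
In the Achlioptas process with parameter $r$, a player builds a graph on $n$ vertices: in each round $r$ random vertex pairs are offered, and the player adds one of them as an edge. We determine the number of rounds needed to create the cubic graph $H$ obtained by joining two copies of $K_4$ minus an edge into a ring. For every $r\to\infty$ with $r=n^{o(1)}$ the threshold is $n^{4/3}r^{-5/6}(\log\log r/\log r)^{1/6}$. This disproves the conjecture that, for every graph $H$ of maximum degree at least two, the threshold has the form $n^{2-1/m(H)}/r^{q}$ with a rational exponent $q=q(H)$. The logarithmic factor is an extreme-value effect: halfway through the construction the player can keep only one vertex in $r$, and keeps those at which unusually many partial copies of $H$ have accumulated.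
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n$ and $r=r(n)$ be positive integers. The \emph{Achlioptas process with parameter $r$} on the vertex set $[n]$ starts with the empty graph. In each round $r$ distinct vertex pairs are offered, sampled uniformly at random from all non-edges of the current graph. The player must choose exactly one of them and add it to the graph, immediately and irrevocably. A \emph{strategy} is any rule for making this choice; it may depend on the whole history. We say that an event holds \emph{whp} (with high probability) if its probability tends to $1$ as $n\to\infty$.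

For a fixed graph $H$, a function $N_0=N_0(H,r,n)$ is a \emph{threshold for creating $H$} if
\begin{itemize}
\item for every $N=N(n)$ with $N=o(N_0)$, every strategy whp fails to create a copy of $H$ within $N$ rounds, and
\item for every $N=N(n)$ with $N_0=o(N)$, some strategy whp creates a copy of $H$ within $N$ rounds.
\end{itemize}
Write $e(J)$ and $v(J)$ for the numbers of edges and vertices of a graph $J$, and let
\[
m(H)=\max\{e(J)/v(J): J\subseteq H,\ v(J)\ge1\}
\]
be the density of the densest subgraph of $H$.

Two simple bounds locate the threshold up to a factor $r$. Let $H$ have at least one edge. A player who takes a uniformly random offered pair adds a uniformly random non-edge, so after $N$ rounds the graph is the uniform random graph with $N$ edges; it contains $H$ whp as soon as $n^{2-1/m(H)}=o(N)$ (Lemma~\ref{lem:random}). On the other hand, only offered pairs can be used, and $j$ given pairs are all offered within $N$ rounds with probability at most $(3rN/n^2)^j$ (Lemma~\ref{lem:offers}). If $J\subseteq H$ attains $m(H)$, the expected number of copies of $J$ among the offered pairs is at most $n^{v(J)}(3rN/n^2)^{e(J)}=(3rN/n^{2-1/m(H)})^{e(J)}$,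 which tends to $0$ when $N=o(n^{2-1/m(H)}/r)$. For bounded $r$ the threshold is therefore $n^{2-1/m(H)}$. For $r\to\infty$ the question is how much of the factor $r$ the player can gain.

\begin{example}\label{ex:cherry}
Let $H$ be the path with two edges, so $m(H)=2/3$ and $2-1/m(H)=1/2$, and let $r=n^{o(1)}$. The threshold is $n^{1/2}/r^{1/2}$. Indeed, at most $2N$ vertices are ever covered by edges, so a round offers a pair meeting an existing edge with probability at most $r\cdot 2Nn/(n^2/3)$; the sum over $N$ rounds is $6rN^2/n$, which tends to $0$ if $N=o(\sqrt{n/r})$. Conversely, let $\sqrt{n/r}=o(N)$ and $N\le n/4$. Take a pair meeting an existing edge whenever one is offered. If there is no copy of $H$ at some time after round $N/2$, the graph is a matching covering between $N/2$ and $n/2$ vertices, so at least $Nn/4$ of the at most $n^2/2$ non-edges meet it, and all $r$ offers miss them with probability at most $(1-N/(2n))^r$. This happens in $\lfloor N/2\rfloor$ consecutive rounds with probability at most $\exp(-rN\lfloor N/2\rfloor/(2n))\to0$.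
\end{example}

In this example the gain is a power $r^q$ with $0<q<1$. For a matching there is no gain: $m(H)=1/2$, $n^{2-1/m(H)}=1$, and $e(H)$ rounds are needed whatever $r$ is. With matchings excluded, a pure power of $r$ is the natural guess, since first-moment counts such as $rN^2/n$ above are monomials in $n$, $N$ and $r$. We say that a growing parameter $r=r(n)\to\infty$ \emph{grows at most subpolynomially} if $r=n^{o(1)}$. The following conjecture is posed in~\cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{For any graph $H$ of maximum degree at least two there is a rational number $q=q(H)$, $0<q<1$, such that for any function $r=r(n)$ that grows at most subpolynomially, the threshold for creating $H$ in the Achlioptas process with parameter $r$ is $N_0(H,r,n)=n^{2-1/m(H)}/r^q$.}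
\medskip

We show that the conjecture is false. From now on $H$ is the graph in Figure~\ref{fig:H}, with vertices $a,a',b,c,x,x',u,w$ and edge set $A\cup B\cup\{ax,a'x'\}$, where
\[
A=\{ab,ac,a'b,a'c,bc\},\qquad B=\{xu,xw,x'u,x'w,uw\}.
\]
We call $A$ and $B$, which are copies of $K_4$ minus an edge, the two \emph{diamonds} of $H$. The graph $H$ is cubic with $8$ vertices and $12$ edges. Every $J\subseteq H$ has maximum degree at most $3$, so $e(J)\le\frac32v(J)$; hence $m(H)=3/2$ and $2-1/m(H)=4/3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,
 pt/.style={circle,fill,inner sep=1.5pt},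
 st/.style={fill=white,inner sep=1.5pt,font=\footnotesize}]
\node[pt,label=above:$a$] (a) at (0,1.3) {};
\node[pt,label=below:$a'$] (a2) at (0,-1.3) {};
\node[pt,label=left:$b$] (b) at (-1.1,0) {};
\node[pt,label=right:$c$] (c) at (1.1,0) {};
\node[pt,label=above:$x$] (x) at (4.4,1.3) {};
\node[pt,label=below:$x'$] (x2) at (4.4,-1.3) {};
\node[pt,label=left:$u$] (u) at (3.3,0) {};
\node[pt,label=right:$w$] (w) at (5.5,0) {};
\draw (a)--node[st]{1}(b); \draw (a2)--node[st]{1}(b); \draw (b)--node[st]{1}(c);
\draw (a)--node[st]{2}(c); \draw (a2)--node[st]{2}(c);
\draw (a)--node[st]{3}(x); \draw (a2)--node[st]{3}(x2);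
\draw (x)--node[st]{4}(u); \draw (x)--node[st]{4}(w);
\draw (u)--node[st]{5}(w); \draw (x2)--node[st]{5}(u); \draw (x2)--node[st]{5}(w);
\end{tikzpicture}
\caption{The cubic graph $H$: two diamonds, $A$ on $a,a',b,c$ and $B$ on $x,x',u,w$, joined by the edges $ax$ and $a'x'$. The number on an edge is the stage of the five-stage strategy in which that edge is acquired.}
\label{fig:H}
\end{figure}

\begin{theorem}\label{thm:main}
For every $r=r(n)\to\infty$ with $r=n^{o(1)}$, the threshold for creating $H$ is
\[
N_0=\frac{n^{4/3}}{r^{5/6}}\Big(\frac{\log\log r}{\log r}\Big)^{1/6}.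
\]
\end{theorem}

\begin{corollary}\label{cor:disproof}
For no real $q$, and for no $r\to\infty$ with $r=n^{o(1)}$, is $g=n^{4/3}/r^q$ a threshold for creating $H$. In particular the conjecture is false.
\end{corollary}

\begin{proof}
The ratio $g/N_0=r^{5/6-q}(\log r/\log\log r)^{1/6}$ tends to $\infty$ if $q\le5/6$ and to $0$ if $q>5/6$. Let $N=\lceil\sqrt{gN_0}\,\rceil$; the rounding is negligible because $gN_0=n^{8/3+o(1)}$. Suppose that $g$ is a threshold. If $N_0=o(g)$, then $N_0=o(N)$ and $N=o(g)$: by Theorem~\ref{thm:main} some strategy succeeds whp within $N$ rounds, while every strategy fails whp because $g$ is a threshold. If $g=o(N_0)$, then $g=o(N)$ and $N=o(N_0)$, and the same contradiction arises with the roles of $g$ and $N_0$ exchanged.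
\end{proof}

One counterexample yields infinitely many.

\begin{corollary}\label{cor:union}
If $m(F)<3/2$, then the disjoint union $H\cup F$ has $m(H\cup F)=3/2$, and $H\cup F$ has the same threshold $N_0$.
\end{corollary}

The two hypotheses on $r$ play different roles. Because $r=n^{o(1)}$, every estimate with polynomial room in $n$ absorbs all powers of $r$; most of the case analysis is of this kind, and only a few counts have to be correct up to a constant factor. The hypothesis $r\to\infty$ is used in the tail estimates that produce the logarithm.

Section~\ref{sec:idea} explains the exponent $5/6$ and the logarithmic factor. Section~\ref{sec:tools} fixes conventions. Section~\ref{sec:upper} gives the strategy, Section~\ref{sec:lower} shows that no strategy is faster, and Section~\ref{sec:union} proves Corollary~\ref{cor:union}.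

\section{Where the logarithm comes from}\label{sec:idea}

The first part of this section is a heuristic in which $\approx$ hides constant factors. Write $N=\delta n^{4/3}r^{-5/6}$. A given pair is offered at some time with probability $p\approx Nr/n^2=\delta n^{-2/3}r^{1/6}$, and
\[
n^4p^6/r\approx\delta^6 .
\]

\paragraph{The budget.} Suppose that the player names a set $Z$ of pairs and, for about $N$ rounds, takes a pair of $Z$ whenever one is offered. A round offers about $r|Z|/n^2$ pairs of $Z$. If $|Z|$ is a small multiple of $n^2/r$, these offers rarely compete, and each pair of $Z$ is acquired with probability about $p$, as if every offered pair could be kept. If $Z$ is larger, the $N$ chosen edges have density only $N/|Z|$ in $Z$. So the player works at the full density $p$ on a budget of $n^2/r$ pairs at a time.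

\paragraph{Two payments.} Build $H$ in the order of Figure~\ref{fig:H}. At the start nothing singles out any pair, so to meet the budget we confine $b$ to a set of $n/r$ vertices; this is the first payment of a factor $r$. The pairs $ac$ and $a'c$ that close a triangle number about $(n/r)n^2p^2=n^{5/3+o(1)}$, far below the budget, and we obtain $\nu\approx(n/r)n^3p^5=n^{2/3+o(1)}$ diamonds. The candidates for $ax$ and $a'x'$ number about $\nu n$, again below the budget. Let $S=A\cup\{ax\}$ be the diamond with a tail, and let $W(x)$ be the number of copies of $S$ ending at a vertex $x$. It is binomial with parameters $\nu$ and $p$, and its mean is $\nu p\approx n^4p^6/r\approx\delta^6$.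

Every edge of $B$ contains $u$ or $w$, and nothing built so far constrains these vertices. To acquire the pairs $xu$, $xw$ we must confine $x$ to a set $X$ of $n/r$ vertices; this is the second payment. The remaining edges are below the budget. A copy of $S$ extends to $H$ by three vertices $x',u,w$ and six edges, so the expected number of copies of $H$ is about $n^3p^6\sum_{x\in X}W(x)$. For a set $X$ fixed in advance this is $(n/r)\,\delta^6n^3p^6\approx\delta^{12}$, which suggests the threshold $\delta\approx1$, that is, $q=5/6$. But $X$ may be chosen after the numbers $W(x)$ are known. If a fraction $1/r$ of all vertices have $W(x)\ge k$, the count becomes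
\[
k\,(n/r)\,n^3p^6\approx k\delta^6 .
\]
No bounded $k$ moves the threshold; an unbounded one does.

\paragraph{The fullest boxes.} The main idea is thus visible in a one-step game, which we now solve exactly: each of $n$ boxes receives an independent binomial number $W$ of tokens with mean $\lambda$, and we keep the fullest $n/r$ boxes. How large can $k$ be with $\mathbb P(W\ge k)\ge1/r$?

\begin{lemma}\label{lem:binomial}
Let $W\sim\mathrm{Bin}(d,p)$, $\lambda=dp$, and let $1\le k\le d$ be an integer. Then
\[
(1-\lambda)\Big(\frac\lambda k\Big)^k\le\mathbb P(W\ge k)\le\binom dk p^k\le\Big(\frac{\mathrm e\lambda}k\Big)^k .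
\]
\end{lemma}

\begin{proof}
We have $(d/k)^k\le\binom dk\le(\mathrm ed/k)^k$. The upper bound is a union bound over sets of $k$ trials, and $\mathbb P(W=k)\ge\binom dkp^k(1-p)^d\ge\binom dkp^k(1-dp)$.
\end{proof}

Let $\varepsilon>0$ be fixed and $r$ large. If $\lambda=r^{-\varepsilon}$, then $\mathbb P(W\ge k)\le\lambda^k=r^{-\varepsilon k}$, so $k\le1/\varepsilon$ is bounded. If $\lambda=r^{\varepsilon}$, then $\mathbb P(W\ge6\lambda)\le2^{-6\lambda}<1/r$, so the fullest boxes beat the mean by a constant factor only. Between these regimes the answer is not a power of $r$. Let $1/\log r\le\lambda\le1/2$. For $k=\lfloor\log r/(4\log\log r)\rfloor\le d$ we have $k/\lambda\le(\log r)^2$, and therefore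
\begin{equation}\label{eq:boxes}
\mathbb P(W\ge k)\ge\tfrac12(\log r)^{-2k}=\tfrac12\mathrm e^{-2k\log\log r}\ge\tfrac12r^{-1/2}.
\end{equation}
For $k=\lceil2\log r/\log\log r\rceil$ we have $k(\log k-1)=(2+o(1))\log r$, so $\mathbb P(W\ge k)\le(\mathrm e/k)^k<1/r$. The best $k$ has order $\log r/\log\log r$.

The graph $H$ sits exactly in this middle regime: the mean of $W(x)$ and the yield $(n/r)n^3p^6$ of the second half are the same quantity $\delta^6$, so when the yield is near $1$, so is the mean. The condition $k\delta^6\approx1$ gives $\delta^6\approx\log\log r/\log r$, which is consistent with $\lambda\approx\delta^6\ge1/\log r$ and is the statement of Theorem~\ref{thm:main}.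

\section{Conventions and two basic estimates}\label{sec:tools}

Throughout, $r\to\infty$ and $r=n^{o(1)}$; statements hold for $n$ (hence $r$) large, and $C$ denotes absolute constants that may change from line to line. Strategies may use an independent random seed. The lower bound is proved for such strategies. In the upper bound, the success probability is an average over the values of the seed, so some value does at least as well and defines a deterministic strategy.

The $\sigma$-field $\mathcal F_t$ is generated by the seed and rounds $1,\dots,t$. We write $e_t$ for the edge chosen in round $t$, $G_t$ for the graph after round $t$, and $O_t\supseteq G_t$ for the graph of all pairs offered in rounds $1,\dots,t$. An \emph{embedding} of $K$ in $G$ is an injective map $V(K)\to V(G)$ sending edges to edges, and $X_K(G)$ is the number of embeddings. A set of edges is identified with the graph it forms on the vertices it covers.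

\begin{lemma}\label{lem:offers}
Let $N\le n^2/10$, $\rho=3r/n^2$ and $p=N\rho$. Let $0\le t<N$ and let $U$ be a set of pairs determined by $\mathcal F_t$. Given $\mathcal F_t$, all pairs of $U$ are offered in round $t+1$ with probability at most $\rho^{|U|}$, and every pair of $U$ is offered in some round among $t+1,\dots,N$ with probability at most $p^{|U|}$. In particular $\mathbb P(U\subseteq O_N)\le p^{|U|}$ for fixed $U$.
\end{lemma}

\begin{proof}
The number $m$ of non-edges is always at least $\binom n2-N\ge n^2/3$. A uniform $r$-subset of an $m$-set contains $j$ given elements with probability $\prod_{i<j}\frac{r-i}{m-i}\le(r/m)^j\le\rho^j$. For the second claim, fix a map $\tau\colon U\to\{t+1,\dots,N\}$. Conditioning round by round, every $f\in U$ is offered in round $\tau(f)$ with probability at most $\prod_s\rho^{|\tau^{-1}(s)|}=\rho^{|U|}$, and there are at most $N^{|U|}$ maps $\tau$.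
\end{proof}

We shall use the second moment method in the following form. Let $\Gamma$ be a random set containing each pair independently with probability $p$, let $(U_\alpha)$ be a finite family of sets of pairs, and let $X$ be the number of $\alpha$ with $U_\alpha\subseteq\Gamma$. Disjoint sets $U_\alpha,U_\beta$ give independent events, so
\begin{equation}\label{eq:variance}
\operatorname{Var}X\le\sum_{(\alpha,\beta):\,U_\alpha\cap U_\beta\ne\emptyset}p^{|U_\alpha\cup U_\beta|},
\end{equation}
and Chebyshev's inequality gives $\mathbb P(|X-\mathbb EX|\ge\eta\,\mathbb EX)\le\operatorname{Var}X/(\eta\,\mathbb EX)^2$.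

\begin{lemma}\label{lem:random}
Let $F$ be a fixed graph with at least one edge, let $M\le\binom n2$ satisfy $n^{2-1/m(F)}=o(M)$, and let $V''\subseteq[n]$ have at least $n/2$ elements. Whp the uniform random graph on $[n]$ with $M$ edges contains a copy of $F$ inside $V''$.
\end{lemma}

\begin{proof}
Let $\Gamma$ contain each pair independently with probability $p=M/n^2$. Its number of edges is binomial with mean at most $M/2$, and $M\to\infty$ since $m(F)\ge1/2$, so whp $\Gamma$ has at most $M$ edges. Given its number of edges, $\Gamma$ is uniform; adding uniformly random further edges couples it so that whp it is contained in the uniform random graph with $M$ edges. Let $X$ count embeddings of $F$ in $\Gamma$ with image in $V''$, so $\mathbb EX\ge(n/3)^{v(F)}p^{e(F)}$. In \eqref{eq:variance}, group the pairs $(\varphi,\psi)$ of injective maps by the nonempty set $K\subseteq F$ of edges whose $\varphi$-image is also a $\psi$-image of an edge. Given $\varphi$, the map $\psi$ covers $\varphi(V(K))$, which leaves at most $v(F)^{v(K)}n^{v(F)-v(K)}$ choices. Hence, with $C_F$ depending only on $F$,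
\[
\frac{\operatorname{Var}X}{(\mathbb EX)^2}\le C_F\sum_Kn^{-v(K)}p^{-e(K)}\le C_F\sum_K\big(n^{1/m(F)}p\big)^{-e(K)}\to0.\qedhere
\]
\end{proof}

\section{The strategy}\label{sec:upper}

Let $N_0=o(N)$. Put $\omega=\min\{\log\log r,(N/N_0)^6\}\to\infty$ and define $\delta$ by $\delta^6=\omega\log\log r/\log r$. Then $\delta n^{4/3}r^{-5/6}=\omega^{1/6}N_0\le N$. Using only an initial segment of the rounds, we may assume
\[
N=\lfloor\delta n^{4/3}r^{-5/6}\rfloor,\qquad 1\le\omega\le\log\log r,
\]
so that $\delta\to0$ and $N=n^{4/3+o(1)}$. We play five stages of $N_1=\lfloor N/10\rfloor$ rounds each, at most $N/2$ rounds in total; the other half is kept for Corollary~\ref{cor:union}.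

\subsection{One stage}

The budget principle needs an exact form. The edges acquired in a stage are not independent, because there is one choice per round and existing edges are never offered. The next lemma finds an exactly independent random subset among them.

\begin{lemma}\label{lem:stage}
Suppose that at most $N$ rounds are played in total, and that at the start of a stage of $N_1$ rounds a set $Z$ of pairs with $|Z|\le n^2/(8r)$ is given; its pairs may already be edges. In each round of the stage choose a uniformly random offered pair of $Z$ if there is one, and any pair otherwise. Then there is a random set $R\subseteq Z$ which, conditionally on the history before the stage, contains each pair of $Z$ independently with probability $p_0=1-\mathrm e^{-N_1r/(2n^2)}$, and such that whp all pairs of $R$ are edges after the stage.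
\end{lemma}

\begin{proof}
Consider round $t$ of the stage and condition on the past. The number $m$ of non-edges lies in $[n^2/3,n^2/2]$. By symmetry each non-edge $f\in Z$ is chosen with the same probability $q_t$. Given that $f$ is offered, the expected number of other offered pairs of $Z$ is at most $r|Z|/(m-1)\le1/2$, so with conditional probability at least $1/2$ there is none and $f$ is chosen. Hence $q_t\ge r/(2m)\ge\rho_0:=r/n^2$.

We define a \emph{mark} $\xi_t\in Z\cup\{\emptyset\}$, using extra randomness from the seed, so as to level these probabilities. If a pair $f\in Z$ is chosen, let $\xi_t=f$ with probability $\rho_0/q_t$. Each non-edge of $Z$ is then the mark with probability $\rho_0$. The event that no mark has been assigned has probability $1-\rho_0|Z\setminus G_{t-1}|\ge\rho_0|Z\cap G_{t-1}|$, because $\rho_0|Z|\le1$. On this event, randomize so that each $g\in Z\cap G_{t-1}$ is the mark with total probability $\rho_0$, and put $\xi_t=\emptyset$ otherwise. Given the past, including earlier marks, every $f\in Z$ is the mark with probability exactly $\rho_0$. So the marks are i.i.d.\ given the history before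 the stage, and every mark in $Z$ is an edge of $G_t$.

It remains to remove the dependence caused by the fixed number of marks. Recall Poisson thinning: if $\Lambda\sim\mathrm{Poisson}(\mu)$ is independent of an i.i.d.\ sequence taking the value $f$ with probability $\rho_f$, then the numbers of occurrences of the values $f$ among the first $\Lambda$ terms are independent, with laws $\mathrm{Poisson}(\mu\rho_f)$. Take $\mu=N_1/2$, continue the marks as an i.i.d.\ sequence beyond $N_1$ terms, and let $R$ be the set of elements of $Z$ among the first $\Lambda$ marks. Each $f\in Z$ lies in $R$ independently with probability $1-\mathrm e^{-\rho_0N_1/2}=p_0$. All pairs of $R$ are edges unless $\Lambda>N_1$, which has probability at most $2/N_1$ by Chebyshev's inequality.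
\end{proof}

\subsection{An independent random graph behind the five stages}

Fix disjoint classes $V_a,V_{a'},V_c,V_x,V_{x'},V_u,V_w$ of size $n_0=\lfloor n/20\rfloor$ and $V_b$ of size $n_1=\lfloor n/(50r)\rfloor=n^{1-o(1)}$. Together they have fewer than $n/2$ vertices. Writing $V\times V'$ for the set of pairs between two classes, the stages use five disjoint \emph{blocks}:
\[
\begin{array}{ll}
1:\ V_b\times(V_a\cup V_{a'}\cup V_c), & 4:\ V_x\times(V_u\cup V_w),\\
2:\ V_c\times(V_a\cup V_{a'}), & 5:\ V_u\times V_w\ \text{ and }\ (V_u\cup V_w)\times V_{x'}.\\
3:\ V_a\times V_x\ \text{ and }\ V_{a'}\times V_{x'}, &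
\end{array}
\]
In stage $i$ we apply Lemma~\ref{lem:stage} to a subset $Z_i$ of block $i$ and obtain $R_i\subseteq Z_i$. The sets $Z_i$ are random and depend on earlier stages, which is awkward for moment computations. We therefore complete the $R_i$ to a graph $\Gamma$ on the five blocks: after stage $i$, let $\Gamma$ on block $i$ consist of $R_i$ and of each pair of the block outside $Z_i$ independently with probability $p_0$, using the seed. The set $Z_i$ will be a deterministic function of $\Gamma$ on blocks $1,\dots,i-1$. Given the history before stage $i$, which includes $\Gamma$ on the earlier blocks, $\Gamma$ contains each pair of block $i$ independently with probability $p_0$. Hence \emph{all pairs of the five blocks lie in $\Gamma$ independently with probability $p_0$}, and $R_i=\Gamma\cap Z_i$. It now suffices to find, whp, a copy of $H$ in $\Gamma$ whose edges in block $i$ lie in $Z_i$.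

Every selection below is made by a fixed deterministic rule. If a set $Z_i$ as described has more than $n^2/(8r)=n^{2-o(1)}$ pairs, or is undefined because a selection does not exist, it is replaced by $\emptyset$. We have $p_0=(1+o(1))\frac\delta{20}n^{-2/3}r^{1/6}=n^{-2/3+o(1)}$. Let $\nu=n_1n_0^3p_0^5=n^{2/3+o(1)}$. Then
\begin{equation}\label{eq:nu}
\nu p_0=n_1n_0^3p_0^6=(1+o(1))\,c_1\delta^6,\qquad c_1=50^{-1}20^{-9}.
\end{equation}

\subsection{Stages 1 and 2: disjoint diamonds}

Let $Z_1$ be the whole first block; $|Z_1|=3n_1n_0\le n^2/(8r)$. Let $Z_2$ be the set of pairs of block 2 whose endpoints have a common $\Gamma$-neighbor in $V_b$. Its expected size is at most $2n_0^2\,n_1p_0^2=n^{5/3+o(1)}$, so by Markov's inequality it is within the budget whp.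

Let $\mathcal D$ be the set of quadruples $(a,a',b,c)\in V_a\times V_{a'}\times V_b\times V_c$ whose five pairs $ab,ac,a'b,a'c,bc$ lie in $\Gamma$; thus $\mathbb E|\mathcal D|=\nu$. For a member of $\mathcal D$ the vertex $b$ is a common neighbor of $a,c$ and of $a',c$, so its edges lie in $Z_1\cup Z_2$ when $Z_2$ is within the budget.

To make the numbers $W(x)$ exactly binomial we want vertex-disjoint diamonds. The classes are disjoint, so two distinct intersecting quadruples agree exactly on a set $I$ of $1\le|I|\le3$ roles, and they share exactly the $e_I$ pairs given by the edges of $A$ inside $I$. The expected number of ordered pairs of members of $\mathcal D$ with a given $I$ is at most $\nu^2n^{-|I|+o(1)}p_0^{-e_I}=\nu^2n^{-|I|+2e_I/3+o(1)}$. For $|I|=1,2,3$ we have $e_I\le0,1,3$, so $|I|-\frac23e_I\ge1,\frac43,1$. The expected number of intersecting pairs of distinct members is thus at most $\nu^2n^{-1+o(1)}=n^{1/3+o(1)}=o(\nu)$, and \eqref{eq:variance} gives $\operatorname{Var}|\mathcal D|\le\nu+n^{1/3+o(1)}$. By Chebyshev's and Markov's inequalities, whp $|\mathcal D|\ge\frac34\nu$ and at most $\nu/5$ pairs of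 members intersect. Deleting one member of each such pair leaves at least $0.55\nu$ members. So whp we can select a family $\mathcal D^*\subseteq\mathcal D$ of exactly $d=\lceil\nu/2\rceil$ pairwise vertex-disjoint members. Let $T\subseteq V_a$ be the set of their $a$-vertices, and for $a\in T$ let $a'(a)$ be the $a'$-vertex of the member containing $a$. The map $a\mapsto a'(a)$ is injective.

\subsection{Stage 3: selecting the fullest vertices}

Let $Z_3=(T\times V_x)\cup(\{a'(a):a\in T\}\times V_{x'})$; then $|Z_3|=2dn_0=n^{5/3+o(1)}$. For $x\in V_x$ let $W(x)$ be the number of $a\in T$ with $ax\in\Gamma$. Given $\mathcal D^*$, these are independent $\mathrm{Bin}(d,p_0)$ variables with mean $\lambda=dp_0=(\frac12+o(1))c_1\delta^6$ by \eqref{eq:nu}. Since $\delta\to0$ and $\delta^6\ge\log\log r/\log r$, we have $1/\log r\le\lambda\le1/2$. Let $k=\lfloor\log r/(4\log\log r)\rfloor$. By \eqref{eq:boxes}, the number of $x\in V_x$ with $W(x)\ge k$ is binomial with mean at least $n_0r^{-1/2}/2\to\infty$, so by Chebyshev's inequality it is whp at least $n_0r^{-1/2}/4\ge n_1$. Select a set $X^*$ of exactly $n_1$ such vertices, and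 for each $x\in X^*$ a set $T(x)\subseteq T$ of exactly $k$ vertices $a$ with $ax\in\Gamma$.

For the variance computation we also need that no diamond serves too many vertices $x$. With $s=\lceil n^{0.34}\rceil$, Lemma~\ref{lem:binomial} gives $\mathbb P(\mathrm{Bin}(n_0,p_0)\ge s)\le(\mathrm en_0p_0/s)^s=o(1/n)$, since $n_0p_0=n^{1/3+o(1)}$. So whp
\begin{equation}\label{eq:adeg}
\text{every $a\in V_a$ has at most $n^{0.34}$ $\Gamma$-neighbors in $V_x$.}
\end{equation}
The objects $\mathcal D^*$, $X^*$, $T(\cdot)$ and property \eqref{eq:adeg} depend only on $\Gamma$ in blocks 1 and 2 and in $V_a\times V_x$. From now on we condition on this part of $\Gamma$, assuming that the objects exist and \eqref{eq:adeg} holds. All other pairs are still in $\Gamma$ independently with probability $p_0$.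

\subsection{Stages 4 and 5: the second diamond}

Let $Z_4=X^*\times(V_u\cup V_w)$; then $|Z_4|=2n_1n_0\le n^2/(8r)$. Let $Z_5$ consist of the pairs $uw\in V_u\times V_w$ with $xu,xw\in\Gamma$ for some $x\in X^*$, and of the pairs $yx'\in(V_u\cup V_w)\times V_{x'}$ such that $xy\in\Gamma$ and $a'(a)x'\in\Gamma$ for some $x\in X^*$ and $a\in T(x)$. Its expected size is at most $n_1n_0^2p_0^2+2n_1k\,n_0^2p_0^2=n^{5/3+o(1)}$, so it is within the budget whp.

A \emph{configuration} is a tuple $(x,a,x',u,w)$ with $x\in X^*$, $a\in T(x)$, $x'\in V_{x'}$, $u\in V_u$, $w\in V_w$. Let $Q$ be the number of configurations whose six pairs $a'(a)x',xu,xw,uw,x'u,x'w$ lie in $\Gamma$. For such a configuration, $ax,a'(a)x'\in\Gamma\cap Z_3$ and $xu,xw\in\Gamma\cap Z_4$, and $uw,x'u,x'w\in\Gamma\cap Z_5$ if $Z_5$ is within the budget. Together with the member of $\mathcal D^*$ containing $a$, these pairs form a copy of $H$ in $R_1\cup\dots\cup R_5$. It remains to show that $Q>0$ whp. By \eqref{eq:nu} and $k\delta^6=(\frac14+o(1))\omega$,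
\[
\mathbb EQ=n_1kn_0^3p_0^6=(1+o(1))\,c_1k\delta^6\ge c_1\omega/5\to\infty .
\]

Let $J=B\cup\{a'x'\}$ be the graph of the six roles. A pair common to two configurations has the same role in both. In \eqref{eq:variance}, group the ordered pairs of configurations by the nonempty set $K\subseteq J$ of common pairs; the two configurations agree on $V(K)$. Divided by $(\mathbb EQ)^2$, the group of $K$ contributes at most $p_0^{-e(K)}$ times the largest fraction of configurations that agree with a given one on $V(K)$. This fraction is a product of $1/n_0$ for each of $x',u,w$ in $V(K)$ and of a factor for the $n_1k$ choices of $(x,a)$, namely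
\begin{itemize}
\item $1$ if neither $x$ nor $a'$ is in $V(K)$, and $1/n_1$ if only $x$ is;
\item at most $n^{0.34}/(n_1k)\le n^{-0.66+o(1)}$ if only $a'$ is, because $a'(a)$ determines $a$, and $a\in T(x)$ for at most $n^{0.34}$ vertices $x$ by \eqref{eq:adeg};
\item $1/(n_1k)=n^{-1+o(1)}$ if both are.
\end{itemize}
We compute the exponent of $n$ in the contribution of $K$, up to $o(1)$.

\emph{Case $a'\notin V(K)$.} Then $K\subseteq B$ and the exponent is $-v(K)+\frac23e(K)$. For $v(K)=2,3,4$ we have $e(K)\le1,3,5$, giving at most $-\frac43,-1,-\frac23$.

\emph{Case $a'\in V(K)$, $x\notin V(K)$.} Then $a'x'\in K$. If $V(K)$ contains one, two or three of $x',u,w$, then $e(K)\le1,2,4$, and the exponent is at most $-0.66-1+\frac23$, $-0.66-2+\frac43$, $-0.66-3+\frac83$, in each case less than $-0.9$.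

\emph{Case $a',x\in V(K)$.} Then $V(K)$ contains $x'$ and at least one of $u,w$. With exactly one of them $e(K)\le3$, and the exponent is at most $-1-2+2=-1$. With both and $K\ne J$ we have $e(K)\le5$, and the exponent is at most $-1-3+\frac{10}3=-\frac23$. For $K=J$ the two configurations coincide, and the contribution is exactly $1/\mathbb EQ$.

Hence $\operatorname{Var}Q/(\mathbb EQ)^2\le1/\mathbb EQ+n^{-0.6}\to0$, and $Q>0$ whp. This proves the upper bound in Theorem~\ref{thm:main}.

\section{No strategy is faster}\label{sec:lower}

Let $N=o(N_0)$ and fix a strategy. Failure within more rounds implies failure within fewer, so we may increase $N$ to at least $\lceil n^{4/3}r^{-5/6}/\log r\rceil=o(N_0)$. Write $N=\delta n^{4/3}r^{-5/6}$; then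
\[
1/\log r\le\delta\le1,\qquad\delta^6\log r/\log\log r\to0 .
\]
Let $\rho=3r/n^2$ and $p=N\rho=3\delta n^{-2/3}r^{1/6}$ as in Lemma~\ref{lem:offers}, and $\Delta=6np$. The lower bound on $\delta$ ensures $p=n^{-2/3+o(1)}$ and $\Delta=n^{1/3+o(1)}$. We shall use
\begin{equation}\label{eq:params}
2N\le3N=\frac{n^2p}r,\qquad n^2p^3=n^{o(1)},\qquad n^4p^6=n^{o(1)},\qquad\frac{n^4p^6}r=729\,\delta^6 .
\end{equation}
The guiding comparison is with the offered graph, in which a graph $K$ has at most $n^{v(K)}p^{e(K)}$ embeddings in expectation. For $H$ this is $n^8p^{12}$. We must show that the player pays the factor $1/r$ twice, since $n^8p^{12}/r^2=C\delta^{12}\to0$, except in one situation where the second payment is partly refunded.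

If $D$ is a graph containing the vertex $x$, we regard $x$ as its root and write $X_D(z;G)$ for the number of embeddings of $D$ in $G$ with $x\mapsto z$. As before, $S=A\cup\{ax\}$.

\subsection{The first edge of the second diamond}\label{sub:patterns}

The graph $H$ has the automorphism $\sigma$ with $a\leftrightarrow x$, $a'\leftrightarrow x'$, $b\leftrightarrow u$, $c\leftrightarrow w$, which exchanges $A$ and $B$, and three automorphisms preserving $A$ and $B$: the swap $b\leftrightarrow c$, the swap $u\leftrightarrow w$, and the simultaneous swap $a\leftrightarrow a'$, $x\leftrightarrow x'$.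

Suppose that $G_N$ contains a copy of $H$. Composing with $\sigma$ if necessary, we get an embedding $\varphi$ for which the earliest chosen edge of $\varphi(A\cup B)$ is in $\varphi(A)$. Let $\beta\in B$ be the edge whose image is chosen first among $\varphi(B)$, say in round $t$, and let $D$ be the set of edges of $H$ whose images are chosen before round $t$. Then $D\subseteq A\cup\{ax,a'x'\}$ and $D\cap A\ne\emptyset$, and the images of the other $11-e(D)$ edges are chosen, hence offered, after round $t$. We call $(D,\beta)$ the \emph{pattern} of $\varphi$. Of the vertices of $B$, only $x$ (if $ax\in D$) and $x'$ (if $a'x'\in D$) can lie in $V(D)$, and $\beta$ contains at most one of them. Using the automorphisms that preserve $A$ and $B$ we may assume one of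
\begin{itemize}
\item \emph{Type I}: $\beta\cap V(D)=\emptyset$;
\item \emph{Type II}: $\beta=xu$ and $ax\in D$.
\end{itemize}

In Section~\ref{sub:caps} we define decreasing events $\mathcal Q_0\supseteq\mathcal Q_1\supseteq\cdots$ with $\mathcal Q_t\in\mathcal F_t$ and $\mathbb P(\mathcal Q_N)\to1$. For a pattern $(D,\beta)$, let $\Psi_t$ be the number of injective maps $\psi$ on $V(D)\cup\beta$ with $\psi(D)\subseteq G_{t-1}$ and $\psi(\beta)=e_t$. Each such $\psi$ has at most $n^{8-|V(D)\cup\beta|}$ extensions to $V(H)$, and for each extension the remaining $11-e(D)$ pairs are offered after round $t$ with probability at most $p^{11-e(D)}$ given $\mathcal F_t$, by Lemma~\ref{lem:offers}. Therefore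
\begin{equation}\label{eq:master}
\mathbb P(H\subseteq G_N)\le\mathbb P(\mathcal Q_N^c)+\sum_{(D,\beta)}n^{8-|V(D)\cup\beta|}p^{11-e(D)}\sum_{t\le N}\mathbb E\big[\mathbf 1[\mathcal Q_{t-1}]\,\Psi_t\big],
\end{equation}
and it suffices to show that each of the finitely many patterns contributes $o(1)$.

Type I needs no preparation. In an embedding of $D$ in $G_N$, the earliest chosen edge is some $e_s$, in one of $e(D)$ roles and $2$ orientations, and the other edges are offered after round $s$. By Lemma~\ref{lem:offers}, $\mathbb EX_D(G_N)\le2e(D)\,Nn^{v(D)-2}p^{e(D)-1}\le Cn^{v(D)}p^{e(D)}/r$. Since $\Psi_t\le2X_D(G_N)$, the contribution to \eqref{eq:master} is at most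
\[
n^{6-v(D)}p^{11-e(D)}\cdot2N\cdot Cn^{v(D)}p^{e(D)}/r\le Cn^8p^{12}/r^2=C\delta^{12}\to0 .
\]

In Type II we have $|V(D)\cup\beta|=v(D)+1$, and $\psi(x)$ is an endpoint of $e_t$, which determines $\psi(u)$. So
\begin{equation}\label{eq:typeII}
\Psi_t\le\sum_{z\in e_t}X_D(z;G_{t-1}).
\end{equation}
The difficulty is that the player sees $G_{t-1}$ and may steer $e_t$ to vertices $z$ with large $X_D(z;G_{t-1})$. There are two ways to bound the sum in \eqref{eq:typeII}:
\begin{itemize}
\item[(a)] $e_t$ has two endpoints; this loses nothing but needs a bound valid for each vertex;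
\item[(b)] $\mathbb P(z\in e_t\mid\mathcal F_{t-1})\le n\rho=3r/n$ by Lemma~\ref{lem:offers}; this allows averaging over $z$ but gives the factor $r$ back.
\end{itemize}
The target for (a) is $X_D(z;G_{t-1})\le Cn^{v(D)-1}p^{e(D)}/r$. We prove it for all but $n^{0.9}$ vertices when $D\cap A\ne A$. For $D=S$ the target is $C\delta^6<1$, which no vertex carrying a copy of $S$ meets; there we prove a tail bound like that of Lemma~\ref{lem:binomial} and combine (a) with (b).

\subsection{The offered graph}

We first record properties of $O_N$ that hold whatever the player does. They bound how much a single new edge can change a subgraph count. In counting embeddings we write $a'\leftarrow(b,c)$ for the step in which the image of $a'$ is chosen among the common neighbors of the images of $b$ and $c$, which are already fixed; under (E2) below such a step has at most $9$ outcomes.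

\begin{lemma}\label{lem:offered}
Whp $O=O_N$ has the following properties, each of which is inherited by subgraphs on $[n]$.
\begin{itemize}
\item[(E1)] The maximum degree is at most $\Delta$.
\item[(E2)] Any two vertices have at most $9$ common neighbors.
\item[(E3)] If $X,Y\subseteq[n]$, $|X|\ge n^{0.9}$, $|Y|\ge n^{0.7}$, then at most $12p|X||Y|$ ordered pairs $(z,y)\in X\times Y$ are adjacent.
\item[(E4)] Each vertex lies in at most $n^{0.02}$ triangles.
\item[(E5)] For each vertex $z$, at most $n^{0.36}$ embeddings of $C_4$ map a given vertex of $C_4$ to $z$.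
\item[(E6)] Each vertex is the image of $a$ in at most $3000$ embeddings of $A$, and the image of $a'$ in at most $3000$.
\item[(E7)] $X_S(z;O)\le n^{0.02}$ for each vertex $z$.
\end{itemize}
\end{lemma}

\begin{proof}
All probabilities come from Lemma~\ref{lem:offers} and a union bound.

(E1) For $k=\lceil6np\rceil=n^{1/3+o(1)}$, a given vertex has degree at least $k$ with probability at most $\binom nkp^k\le(\mathrm e/6)^k\le2^{-k}=o(1/n)$.

(E2) The expected number of pairs of vertices with $10$ chosen common neighbors is at most $n^{12}p^{20}=n^{-4/3+o(1)}$.

(E3) At most $M=|X||Y|$ unordered pairs are involved, each accounting for at most two ordered pairs. With $k=\lceil6pM\rceil$, at least $k$ of them lie in $O$ with probability at most $\binom Mkp^k\le2^{-6pM}$. As $p|X|,p|Y|\ge n^{0.03}$, we have $6pM\ge3n^{0.03}(|X|+|Y|)$. There are at most $n^{i+j}$ choices with $|X|=i$, $|Y|=j$, and $\sum_{i,j\ge1}(n2^{-3n^{0.03}})^{i+j}\to0$.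

(E5) Let $k=\lceil n^{0.35}\rceil$ and fix $Y\subseteq[n]$ with $|Y|\le\Delta$. At least $k$ vertices outside $Y$ have two neighbors in $Y$ with probability at most $\binom nk(\Delta^2p^2)^k\le(\mathrm en\Delta^2p^2/k)^k\le n^{-0.01k}$, since $n\Delta^2p^2=n^{1/3+o(1)}$. There are at most $(n+1)^\Delta=\exp(n^{1/3+o(1)})$ sets $Y$, so whp this happens for none. Take $Y$ to be the neighborhood of $z$, using (E1). The vertex of the $4$-cycle opposite to $z$ has two neighbors in $Y$, which leaves at most $k+\Delta$ choices, and then the other two vertices have at most $9\cdot8$ choices by (E2). Finally $72(k+\Delta)\le n^{0.36}$.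

(E4), (E6), (E7) share one argument. Consider $T$ copies of a graph with $i$ edges, each consisting of $z$ and $j$ further vertices, and suppose that every vertex $y\ne z$ lies in at most $h$ of them. Each copy meets at most $jh$ copies outside $z$, itself included, so a greedy choice gives at least $T/(jh)$ copies that pairwise share only $z$ and hence are edge-disjoint. The expected number of pairs consisting of a vertex $z$ and a family of $k$ such copies is at most
\begin{equation}\label{eq:flower}
n\,(n^jp^i)^k/k! .
\end{equation}
If this tends to $0$, then whp $T<jhk$ for all $z$.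

For (E4), $j=2$, $i=3$, and $h=9$ by (E2). With $k=\lceil n^{0.01}\rceil$, the bound \eqref{eq:flower} is at most $n(\mathrm en^{o(1)}/k)^k\to0$ by \eqref{eq:params}, and $18k\le n^{0.02}$.

For (E6), take embeddings of $A$ with $a\mapsto z$, so $j=3$, $i=5$. A vertex $y$ has the role $a'$ in at most $81$ of them ($b,c\leftarrow(a,a')$), the role $b$ in at most $81$ ($c\leftarrow(a,b)$, $a'\leftarrow(b,c)$), and the role $c$ in at most $81$ by the symmetry $b\leftrightarrow c$. So $h=243$. With $k=4$, \eqref{eq:flower} is at most $n^{13}p^{20}=n^{-1/3+o(1)}$, and $jhk=2916$. The statement for $a'$ follows by the symmetry $a\leftrightarrow a'$ of $A$.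

For (E7), take embeddings of $S$ with $x\mapsto z$, so $j=4$, $i=6$. A vertex $y$ has each of the roles $a,a'$ in at most $3000$ of them by (E6), and the role $b$ in at most $9^3$ ($a\leftarrow(x,b)$, $c\leftarrow(a,b)$, $a'\leftarrow(b,c)$), likewise $c$. So $h=8000$ will do. With $k=\lceil n^{0.01}\rceil$, \eqref{eq:flower} tends to $0$ since $n^4p^6=n^{o(1)}$, and $32000k\le n^{0.02}$.
\end{proof}

\subsection{Good vertices}

The smallest instance of the target bound is $D=\{ax,ab\}$, a path of length two from the root, with target $Cn^2p^2/r$. Let
\[
s_G(z)=\sum_{y\sim z}d_G(y),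
\]
the sum of the degrees of the neighbors of $z$ in $G$; it bounds the number of such paths. Property (E1) gives only $s_G(z)\le\Delta^2=36n^2p^2$, too large by the factor $r$, and since $\Delta^2=o(N)$ nothing stops the player from investing in the second neighborhood of a few vertices. The player cannot do this for many. Call $z$ \emph{bad at time $t$} if $s_{G_t}(z)>50pN$, and \emph{good at time $t$} otherwise. A good vertex has $s_{G_t}(z)\le17n^2p^2/r$, and a vertex good at time $t$ is good at all earlier times.

\begin{lemma}\label{lem:bad}
If $O_t$ satisfies \textup{(E1)} and \textup{(E3)}, at most $n^{0.9}$ vertices are bad at time $t$.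
\end{lemma}

\begin{proof}
Otherwise let $X$ be a set of $\lceil n^{0.9}\rceil$ bad vertices, and let $G=G_t$. Order $[n]$ by decreasing degree in $G$ and cut it into consecutive blocks $Y_1,Y_2,\dots$ of size $\ell=\lceil n^{0.7}\rceil$, the last of size between $\ell$ and $2\ell$. Then $\sum_{z\in X}s_G(z)=\sum_j\Sigma_j$, where $\Sigma_j=\sum_{y\in Y_j}d(y)\,d(y,X)$ and $d(y,X)$ is the number of neighbors of $y$ in $X$. For $j\ge2$, degrees in $Y_j$ are at most the average degree $\ell^{-1}\sum_{y\in Y_{j-1}}d(y)$ in $Y_{j-1}$, and $\sum_{y\in Y_j}d(y,X)\le24p|X|\ell$ by (E3). So $\sum_{j\ge2}\Sigma_j\le24p|X|\sum_yd(y)\le48p|X|N$. By (E1), $\Sigma_1\le\ell\Delta^2=n^{0.7+2/3+o(1)}$, while $p|X|N=n^{0.9+2/3+o(1)}$. Hence $\sum_{z\in X}s_G(z)\le49pN|X|$, contradicting badness.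
\end{proof}

\subsection{Counting along the process}

A bound for each of $n$ vertices needs failure probabilities $o(1/n)$, against an adaptive player. We follow a count round by round: the conditional expectation of an increment is controlled by counts of graphs with one edge fewer, and its size by Lemma~\ref{lem:offered}. The next lemma extends the upper bound of Lemma~\ref{lem:binomial} to such sums.

\begin{lemma}\label{lem:adapted}
Let $Y_1,\dots,Y_N$ be adapted to $(\mathcal F_t)$ with $0\le Y_t\le M$ and $\sum_t\mathbb E[Y_t\mid\mathcal F_{t-1}]\le L$, where $L,M>0$ are deterministic. If $yM\ge L$, then $\mathbb P(\sum_tY_t\ge yM)\le(\mathrm eL/(yM))^y$. In particular $\mathbb P(\sum_tY_t\ge6L)\le2^{-6L/M}$.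
\end{lemma}

\begin{proof}
Let $\theta\ge0$. By convexity $\mathrm e^{\theta s/M}\le1+(\mathrm e^\theta-1)s/M$ for $s\in[0,M]$, so
\[
\mathbb E[\mathrm e^{\theta Y_t/M}\mid\mathcal F_{t-1}]\le\exp\big((\mathrm e^\theta-1)\,\mathbb E[Y_t\mid\mathcal F_{t-1}]/M\big).
\]
Hence $\exp\big(\frac\theta M\sum_{s\le t}Y_s-\frac{\mathrm e^\theta-1}M\sum_{s\le t}\mathbb E[Y_s\mid\mathcal F_{s-1}]\big)$ is a supermartingale starting at $1$, and $\mathbb E\,\mathrm e^{\theta\sum_tY_t/M}\le\exp((\mathrm e^\theta-1)L/M)$. Markov's inequality with $\mathrm e^\theta=yM/L\ge1$ gives the bound $\exp(y-L/M-y\log(yM/L))\le(\mathrm eL/(yM))^y$. For $yM=6L$ use $\mathrm e/6<1/2$.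
\end{proof}

\begin{lemma}\label{lem:count}
Let $K$ be a graph with at least one edge; if $K$ is rooted, fix a vertex $z$ and consider only embeddings with $x\mapsto z$. Let $\mathcal I_0\supseteq\mathcal I_1\supseteq\cdots$ be events with $\mathcal I_t\in\mathcal F_t$, and let $\kappa,M>0$ be deterministic. Suppose that on $\mathcal I_t$
\begin{itemize}
\item[(i)] for each edge $f$ of $K$, the graph $K-f$, with all vertices of $K$ kept, has at most $\kappa$ embeddings in $G_t$;
\item[(ii)] for each non-edge $g$ of $G_t$, at most $M$ embeddings of $K$ in $G_t+g$ use $g$.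
\end{itemize}
Let $Y_t$ be $\mathbf 1[\mathcal I_{t-1}]$ times the number of embeddings of $K$ in $G_t$ that use $e_t$. Then $(Y_t)$ satisfies the hypotheses of Lemma~\ref{lem:adapted} with $L=e(K)\kappa p$, and on $\mathcal I_{t-1}$ the sum $\sum_{s\le t}Y_s$ equals the number of embeddings of $K$ in $G_t$. In particular, except with probability $2^{-6L/M}$, this number is at most $6L$ for every $t\le N$ for which $\mathcal I_{t-1}$ holds.
\end{lemma}

\begin{proof}
An embedding counted by $Y_t$ with $f\mapsto e_t$ is an embedding of $K-f$ in $G_{t-1}$ for which the image of $f$ is chosen in round $t$, which has conditional probability at most $\rho$. So $\mathbb E[Y_t\mid\mathcal F_{t-1}]\le e(K)\kappa\rho$, and $N\rho=p$. On $\mathcal I_{t-1}$ the indicators of $Y_1,\dots,Y_t$ all equal $1$, and each embedding in $G_t$ is counted once, in the round of its last edge.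
\end{proof}

In checking (ii), all edges of the embedding other than $g$ lie in $G_t\subseteq O_t$, so (E1)--(E7) are applied in $G_t$.

\subsection{Caps on subgraph counts}\label{sub:caps}

To control $S$ by Lemma~\ref{lem:count} we need the graphs $S-f$, to control those their own one-edge deletions, and so on down to forests. Three unrooted and three rooted graphs contain a cycle and need the lemma. The rooted ones are
\[
S-a'=\{ax,ab,ac,bc\},\quad S-ac=\{ax,ab,bc,a'b,a'c\},\quad S-bc=\{ax,ab,ac,a'b,a'c\}.
\]

\begin{lemma}\label{lem:caps}
Whp the following hold for all $t\le N$: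
\begin{equation}\label{eq:global}
X_{K_3}(G_t)\le\frac{Cn^3p^3}r,\qquad X_{C_4}(G_t)\le\frac{Cn^4p^4}r,\qquad X_A(G_t)\le\frac{Cn^4p^5}r,
\end{equation}
and, for every vertex $z$ good at time $t$,
\begin{equation}\label{eq:rooted}
X_{S-a'}(z;G_t)\le\frac{Cn^3p^4}r,\qquad X_{S-ac}(z;G_t),\ X_{S-bc}(z;G_t)\le\frac{Cn^4p^5}r .
\end{equation}
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:count} six times, in the order of the table. The event $\mathcal I_t$ says that $O_t$ satisfies (E1)--(E7), that the bounds of \eqref{eq:global} from earlier rows hold for $G_t$, and, in the rooted rows, that $z$ is good at time $t$. These events are decreasing in $t$.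
\[
\begin{array}{c|c|c|c}
K&\kappa&L&M\\\hline
K_3&Cn^3p^2/r&Cn^3p^3/r=n^{1+o(1)}&54\\
C_4&Cn^4p^3/r&Cn^4p^4/r=n^{4/3+o(1)}&72\Delta\\
A&Cn^4p^4/r&Cn^4p^5/r=n^{2/3+o(1)}&810\\
S-a'&Cn^3p^3/r&Cn^3p^4/r=n^{1/3+o(1)}&n^{0.03}\\
S-ac&Cn^4p^4/r&Cn^4p^5/r=n^{2/3+o(1)}&\Delta n^{0.03}\\
S-bc&Cn^4p^4/r&Cn^4p^5/r=n^{2/3+o(1)}&n^{0.37}
\end{array}
\]
In every row $L/M\ge n^{0.2}$, so the failure probability $2^{-6L/M}$ survives a union bound over $z$. Since (E1)--(E7) hold whp and a vertex good at time $t$ is good at time $t-1$, the lemma follows row by row once the entries $\kappa$ and $M$ are verified. We write $s=s_{G_t}(z)\le17n^2p^2/r$. A new edge in a role not containing $x$ has two orientations; in the role $ax$ it contains $z$ and determines the image of $a$.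

\emph{$K_3$ and $C_4$.} Deleting an edge leaves a path with $2$ or $3$ edges, with at most $2N\Delta$ or $2N\Delta^2$ embeddings; use $2N\le n^2p/r$. A new edge has $6$ or $8$ placements. It extends in at most $9$ ways to a triangle, and in at most $9\Delta$ ways to a $4$-cycle (a neighbor of one endpoint, then a common neighbor).

\emph{$A$.} The graph $A-bc$ is a $4$-cycle, and $A$ minus another edge is a triangle with a pendant edge, with at most $\Delta X_{K_3}$ embeddings. A new edge has $10$ placements, each extending in at most $81$ ways: for $bc$ by $a,a'\leftarrow(b,c)$, for $ab$ by $c\leftarrow(a,b)$, $a'\leftarrow(b,c)$, and the roles $ac,a'b,a'c$ are images of $ab$ under automorphisms of $A$.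

\emph{$S-a'$.} Deleting $ax$ leaves at most $X_{K_3}$ embeddings. Deleting $ab$, $ac$ or $bc$ leaves a tree consisting of a path of length two from $x$ and one more edge: at most $s\Delta$. In the role $ax$ a new edge extends in at most $2n^{0.02}$ ways by (E4); in a triangle role the third vertex is a common neighbor, so at most $2\cdot9$.

\emph{$S-ac$.} This is the path $x,a,b$ with the triangle $bca'$. Deleting $ax$ or $ab$ leaves at most $\Delta X_{K_3}$ embeddings: the triangle, and $a$ as a neighbor of $b$ or of $z$. Deleting a triangle edge leaves a tree containing the path $x,a,b$ and two more edges: at most $s\Delta^2$. Increments: role $ax$, at most $\Delta\cdot2n^{0.02}$; role $ab$, at most $2\cdot2n^{0.02}$; a triangle role, at most $2\cdot81$, by choosing the third vertex of the triangle as a common neighbor and then $a\leftarrow(x,b)$.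

\emph{$S-bc$.} This is a $4$-cycle with a tail. Deleting $ax$ leaves at most $X_{C_4}$ embeddings. Deleting a cycle edge leaves a tree containing a path of length two from $x$ and two more edges: at most $s\Delta^2$. Increments: role $ax$, at most $n^{0.36}$ by (E5); role $ab$, at most $2\cdot9\Delta$ ($c$ a neighbor of $a$, then $a'\leftarrow(b,c)$); role $a'b$, at most $2\cdot81$ ($a\leftarrow(x,b)$, $c\leftarrow(a,a')$); the roles $ac,a'c$ by the symmetry $b\leftrightarrow c$.
\end{proof}

Let $\mathcal Q_t$ be the event that for all $s\le t$ the graph $O_s$ satisfies (E1)--(E7) and \eqref{eq:global}, \eqref{eq:rooted} hold at time $s$. These events are decreasing, $\mathcal Q_t\in\mathcal F_t$, and $\mathbb P(\mathcal Q_N)\to1$ by Lemmas~\ref{lem:offered} and~\ref{lem:caps}. We can now bound the rooted count for every Type II pattern: crudely at all vertices, sharply at good ones.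

\begin{lemma}\label{lem:D}
Let $ax\in D\subseteq A\cup\{ax,a'x'\}$ with $D\cap A\ne\emptyset$, and put $\mu_D=n^{v(D)-1}p^{e(D)}$. On $\mathcal Q_t$,
\begin{itemize}
\item[(i)] $X_D(z;G_t)\le n^{0.04}\mu_D$ for every vertex $z$;
\item[(ii)] $X_D(z;G_t)\le C\mu_D/r$ if $z$ is good at time $t$ and $D\cap A\ne A$.
\end{itemize}
\end{lemma}

\begin{proof}
Build an embedding step by step. A pendant edge with a new endpoint multiplies the count by at most $\Delta=6np$ and $\mu_D$ by $np$. An edge with two new endpoints multiplies the count by at most $2N\le n^2p/r$ and $\mu_D$ by $n^2p$. The edge $a'x'$ is of one of these two kinds, according to whether $a'\in V(D\cap A)$. So it suffices to treat $a'x'\notin D$, proving (i) with $n^{0.03}$ in place of $n^{0.04}$.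

Suppose first that $D$ is a forest. It is built from $x$ by steps of the two kinds, so $X_D(z;G_t)\le C\mu_D$, which gives (i). For (ii) we need one step that saves $1/r$. If $D$ contains $ab$ or $ac$, start with the path of length two from $x$, which has at most $s_{G_t}(z)\le17n^2p^2/r$ embeddings. Otherwise the nonempty set $D\cap A$ lies in a component not containing $x$, and its first edge is a step of the second kind.

Now suppose that $D\cap A$ contains a cycle. Then it is one of the two triangles of $A$, or it has four or five edges, and up to $b\leftrightarrow c$ it appears in the table.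
\[
\begin{array}{c|c|c|c}
D\cap A&\mu_D&\text{bound for all }z&\text{bound for good }z\\\hline
\{ab,ac,bc\}&n^3p^4=n^{1/3+o(1)}&\Delta\cdot2n^{0.02}&X_{S-a'}(z;G_t)\\
\{a'b,a'c,bc\}&n^4p^4=n^{4/3+o(1)}&\Delta\cdot2n^{1.02}&\Delta X_{K_3}(G_t)\\
A-a'b&n^4p^5=n^{2/3+o(1)}&\Delta^2\cdot2n^{0.02}&\Delta X_{S-a'}(z;G_t)\\
A-ac&n^4p^5=n^{2/3+o(1)}&\Delta^2\cdot2n^{0.02}&X_{S-ac}(z;G_t)\\
A-bc&n^4p^5=n^{2/3+o(1)}&\Delta\cdot n^{0.36}&X_{S-bc}(z;G_t)\\
A&n^4p^6=n^{o(1)}&n^{0.02}&
\end{array}
\]
The third column uses (E1) for each edge outside the cycle, (E4) for a triangle at a fixed vertex (summed over all $n$ vertices in the second row, where the triangle is a separate component), (E5) in the fifth row and (E7) in the last. It exceeds $\mu_D$ by a factor at most $n^{0.02+o(1)}$, except in the fifth row, where the factor is at most $n^{0.36-1/3+o(1)}$; both are below $n^{0.03}$. The fourth column is at most $C\mu_D/r$ by \eqref{eq:global} and \eqref{eq:rooted}.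
\end{proof}

\subsection{The tail of the number of tailed diamonds}

For $K=S$ the quantity $L$ tends to $0$ and there is no concentration. What remains is a Poisson-type tail, provided the increments are bounded by an absolute constant; this is the purpose of (E6). Fix $z$, let $\mathcal I_t$ be the event that $\mathcal Q_t$ holds and $z$ is good at time $t$, let $Y_t$ be as in Lemma~\ref{lem:count} for $K=S$, and put $W_t(z)=\sum_{s\le t}Y_s$. Then $W_t(z)$ is $\mathcal F_t$-measurable, nondecreasing in $t$, and equal to $X_S(z;G_t)$ on $\mathcal I_t$.

\begin{lemma}\label{lem:tail}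
Let $M_0=4000$ and $k_0=2M_0\log r/\log\log r$. Then $\mathbb E\,(W_N(z)-k_0)^+\le M_0/r$ for every vertex $z$.
\end{lemma}

\begin{proof}
We check the hypotheses of Lemma~\ref{lem:count}. On $\mathcal I_t$, deleting $ax$ leaves at most $X_A(G_t)\le Cn^4p^5/r$ embeddings, and deleting an edge of $A$ leaves at most $Cn^4p^5/r$ by Lemma~\ref{lem:D}(ii). So $L=Cn^4p^6/r=C\delta^6\to0$. A new edge in the role $ax$ extends in at most $3000$ ways by (E6). Each of the other five roles, in each of two orientations, extends in at most $81$ ways: $ab$ by $c\leftarrow(a,b)$, $a'\leftarrow(b,c)$; $bc$ by $a,a'\leftarrow(b,c)$; $a'b$ by $a\leftarrow(x,b)$, $c\leftarrow(a,b)$; and $ac,a'c$ by the symmetry $b\leftrightarrow c$. So $M=M_0\ge3000+810$ is admissible.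

As $\mathrm eL\le M_0$, Lemma~\ref{lem:adapted} gives $\mathbb P(W_N(z)\ge yM_0)\le y^{-y}$ for $y\ge1$. Let $y_0=2\log r/\log\log r$. Then $\log y_0\ge1$ and $y_0\log y_0=\frac{2\log r}{\log\log r}(\log\log r+\log2-\log\log\log r)\ge\log r$. Hence
\[
\mathbb E\,(W_N(z)-k_0)^+=M_0\int_{y_0}^\infty\mathbb P(W_N(z)>yM_0)\,dy\le M_0\int_{y_0}^\infty y_0^{-y}\,dy=\frac{M_0\,y_0^{-y_0}}{\log y_0}\le\frac{M_0}r.\qedhere
\]
\end{proof}

\subsection{Patterns of Type II}

By \eqref{eq:master} and \eqref{eq:typeII} we must show that
\[
n^{7-v(D)}p^{11-e(D)}\sum_{t\le N}\mathbb E\Big[\mathbf 1[\mathcal Q_{t-1}]\sum_{z\in e_t}X_D(z;G_{t-1})\Big]\to0 .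
\]
We split the inner sum according to whether $z$ is bad or good at time $t-1$.

\emph{Bad vertices.} Use (b). On $\mathcal Q_{t-1}$ there are at most $n^{0.9}$ bad vertices by Lemma~\ref{lem:bad}, each is in $e_t$ with conditional probability at most $n\rho$, and Lemma~\ref{lem:D}(i) applies. The contribution is at most
\[
n^{7-v(D)}p^{11-e(D)}\cdot N\cdot n^{0.9}\cdot n\rho\cdot n^{0.04}n^{v(D)-1}p^{e(D)}=n^{7.94}p^{12}=n^{-0.06+o(1)} .
\]

\emph{Good vertices, $D\cap A\ne A$.} Use (a) and Lemma~\ref{lem:D}(ii). The contribution is at most
\[
n^{7-v(D)}p^{11-e(D)}\cdot N\cdot2Cn^{v(D)-1}p^{e(D)}/r\le Cn^8p^{12}/r^2=C\delta^{12}\to0 .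
\]

\emph{Good vertices, $D\cap A=A$.} Here $D=S$ or $D=S\cup\{a'x'\}$. On $\mathcal Q_{t-1}$ a good vertex has $X_S(z;G_{t-1})=W_{t-1}(z)$. Write $W_{t-1}(z)\le k_0+(W_{t-1}(z)-k_0)^+$, and use (a) for the first term and (b) for the second. The level $k_0$ is chosen so that the factor $r$ returned by (b) is canceled by the $1/r$ of Lemma~\ref{lem:tail}:
\[
\mathbb E\Big[\sum_{z\in e_t}W_{t-1}(z)\Big]\le2k_0+\frac{3r}n\sum_{z\in[n]}\mathbb E\,(W_N(z)-k_0)^+\le2k_0+3M_0\le C\,\frac{\log r}{\log\log r}.
\]
For $D=S$ we have $v(D)=5$, $e(D)=6$, and the prefactor is $n^2p^5$. For $D=S\cup\{a'x'\}$ we have $v(D)=6$, $e(D)=7$, the prefactor is $np^4$, and $X_D(z;G_{t-1})\le\Delta X_S(z;G_{t-1})$ by (E1). In both cases the contribution is at most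
\[
CNn^2p^5\,\frac{\log r}{\log\log r}\le C\,\frac{n^4p^6}r\cdot\frac{\log r}{\log\log r}=C\delta^6\,\frac{\log r}{\log\log r}\to0 .
\]
This last line is the only place where the full strength of $N=o(N_0)$ is used; all other patterns need only $\delta\to0$. Every term of \eqref{eq:master} tends to $0$, so the strategy fails whp. Together with Section~\ref{sec:upper}, this proves Theorem~\ref{thm:main}.

\section{Disjoint unions}\label{sec:union}

\begin{proof}[Proof of Corollary~\ref{cor:union}]
A subgraph $J$ of $H\cup F$ is the disjoint union of a subgraph of $H$ and a subgraph of $F$, each with at most $\frac32$ times as many edges as vertices. So $e(J)\le\frac32v(J)$, with equality for $J=H$, and $m(H\cup F)=3/2$. The lower bound follows from Theorem~\ref{thm:main}, because $H\subseteq H\cup F$.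

For the upper bound, take $N=n^{4/3+o(1)}$ as in Section~\ref{sec:upper}, and let $V''$ be the set of at least $n/2$ vertices outside the eight classes. In the first $M=\lfloor N/2\rfloor$ rounds choose a uniformly random offered pair; the result is the uniform random graph with $M$ edges. If $F$ has no edge, $V''$ contains a copy of $F$. Otherwise $m(F)<3/2$ gives $2-1/m(F)<4/3$, so $n^{2-1/m(F)}=o(M)$, and Lemma~\ref{lem:random} yields a copy of $F$ inside $V''$ whp; the strict inequality is what absorbs the factor $n^{o(1)}$ in $N$. Then play the five stages of Section~\ref{sec:upper}, at most $N/2$ further rounds. Lemma~\ref{lem:stage} allows existing edges, holds conditionally on the history, and requires only that at most $N$ rounds are played in total. So whp a copy of $H$ is created on the eight classes, disjoint from $V''$.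
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Creating small subgraphs in Achlioptas processes with growing parameter},
\texttt{http://www.math.tau.ac.il/\~{}krivelev/optas-bigr.pdf}.
\end{thebibliography}
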